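\title{Coloring maps with tangencies: the Heawood-type bound is sharp up to an additive constant}

\begin{abstract}
Consider maps on the closed orientable surface of genus $g>0$ in which at most $k$ regions meet at any point, and color the regions so that two regions with a common point get different colors. The number of colors needed for all such maps is known to be at most $H_k(g)=\frac12\bigl(2k+1+\sqrt{4k^2-12k+16gk+1}\bigr)$. We prove the conjecture that, for each $k\ge3$, this bound exceeds the true value by at most a constant depending only on $k$. More precisely, for every $N$ we construct a map with $N$ pairwise touching regions on every surface of genus at least $\frac{N^2}{4k}+O_k(N)$, and the main term is optimal. The maps are glued from $k$-gons whose vertices are placed over a prime field; the differences between vertices are steered into prescribed cosets of a multiplicative subgroup, and a switch between two transversal designs adjusts the number of vertices.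
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{map} on a closed surface is a separation of the surface into finitely many connected regions. Regions are closed connected sets that overlap only along their boundaries, and two regions \emph{touch} if they have a common point. For a map $B$, let $\chi(B)$ be the least number of colors needed to color the regions so that touching regions get different colors; for a class $\mathcal C$ of maps, let $\chi(\mathcal C)$ be the least number of colors with which every map in $\mathcal C$ can be colored. A single common point already counts as touching, so a disc cut into $N$ sectors needs $N$ colors. The question becomes meaningful once we limit the number of regions at a point. For integers $k\ge3$ and $g\ge0$, let $\mathcal B_{k,g}$ be the class of maps on the closed orientable surface of genus $g$ in which no $k+1$ regions have a common point. It is known, as quoted in \cite{tangencies}, that for $g>0$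
\begin{equation}\label{eq:upper}
\chi(\mathcal B_{k,g})\le H_k(g):=\frac{2k+1+\sqrt{4k^2-12k+16gk+1}}{2}.
\end{equation}
The conjecture of \cite{tangencies} is that \eqref{eq:upper} is sharp up to an additive constant: for each $k\ge 3$ there is $c_k$, depending only on $k$, such that $H_k(g)-\chi(\mathcal B_{k,g})\le c_k$ for all $g>0$.

To see what $H_k(g)$ measures, note that a map with $N$ pairwise touching regions needs at least $N$ colors, and ask for the most economical such map. Call a decomposition of the surface of genus $g$ into $F$ polygons \emph{ideal} if it has $N$ vertices, each polygon has $k$ distinct vertices, and each pair of vertices is either joined by exactly one edge or is a diagonal of exactly one polygon, but not both. Cut each polygon into $k$ corner pieces by joining its center to the midpoints of its sides, and merge the pieces around each vertex into one region. The $N$ regions touch pairwise, at the centers, and at most $k$ of them meet at a point. There are $E=kF/2$ edges and $Fk(k-3)/2$ diagonals, so $\binom N2=Fk(k-2)/2$, and Euler's formula $2-2g=N-E+F$ gives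
\[
g=1-\frac N2+\frac{(k-2)F}{4}=\frac{N^2-(2k+1)N+4k}{4k}.
\]
The larger root of $N^2-(2k+1)N+4k-4kg=0$ is exactly $H_k(g)$. Thus $H_k(g)$ is the number of regions that an ideal decomposition of genus $g$ would produce. This can happen: divide the torus into a $3\times3$ array of squares. Any two squares differ by at most $1$ modulo $3$ in each coordinate, so they touch, and four squares meet at each corner. Since $H_4(1)=\frac12(9+\sqrt{81})=9$, the bound \eqref{eq:upper} gives $\chi(\mathcal B_{4,1})=9$.

Ideal decompositions cannot exist for all $N$, since $k(k-2)$ must divide $N(N-1)$. The conjecture asks for a good approximation, and the quality needed is easy to quantify. Raising $N$ by $1$ raises $N^2/(4k)$ by about $N/(2k)$, so an error of $O(1)$ in the number of colors corresponds to an error of $O(N)$ in the genus. Among the roughly $N^2/2$ pairs of regions we may therefore treat only $O(N)$ wastefully, and we must do so for every $N$. We show that this is possible.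

\begin{theorem}\label{thm:main}
For every $k\ge3$ there is a constant $c_k$ such that $H_k(g)-\chi(\mathcal B_{k,g})\le c_k$ for all $g>0$.
\end{theorem}

Let $g_k(N)$ be the least $g$ such that some map in $\mathcal B_{k,g}$ has $N$ pairwise touching regions. The Euler genus of a closed surface is $2$ minus its Euler characteristic.

\begin{theorem}\label{thm:strong}
For every $k\ge3$ there is a constant $C_k$ such that for all $N\ge2$ and all integers $g\ge\frac{N^2}{4k}+C_kN$ there is a map in $\mathcal B_{k,g}$ with $N$ pairwise touching regions, each region being the closure of an open disc, such that these open discs are the faces of a finite graph drawn on the surface. Hence $g_k(N)=\frac{N^2}{4k}+O_k(N)$. Maps of the same kind exist on all nonorientable surfaces of Euler genus at least $\frac{N^2}{2k}+2C_kN+1$.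
\end{theorem}

The case $k=3$ follows from the Ringel--Youngs theorem (Section~\ref{sec:three}). For $k\ge4$, Section~\ref{sec:systems} reduces both theorems to a purely combinatorial statement about families of cyclically ordered $k$-sets. Section~\ref{sec:model} shows the main device of the construction on a small model and lists what the model lacks. Sections~\ref{sec:tools}--\ref{sec:system} contain the construction, and Section~\ref{sec:strong} completes the proof of Theorem~\ref{thm:strong}. Besides the Ringel--Youngs theorem we use Weil's bound for multiplicative character sums, the prime number theorem in arithmetic progressions, the classification of compact surfaces (only for the statement about discs), and \eqref{eq:upper} (only for the lower bound on $g_k(N)$).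

All maps that we construct are \emph{tame}: every region is a compact connected surface with nonempty boundary, and the boundaries of the regions together form a finite graph.

\section{Three regions at a point}\label{sec:three}

The Ringel--Youngs theorem states that for $n\ge3$ the least genus of a closed orientable surface in which the complete graph $K_n$ embeds is $\lceil (n-3)(n-4)/12\rceil$. Adding handles away from the graph, we see that $K_n$ embeds in the surface of genus $g$ whenever $(n-3)(n-4)\le12g$.

\begin{lemma}\label{lem:thicken}
If $n\ge2$ and $K_n$ embeds in the surface of genus $g$, then $\mathcal B_{3,g}$ contains a tame map with $n$ pairwise touching regions.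
\end{lemma}

\begin{proof}
Thicken the embedded graph to a regular neighborhood consisting of a closed disc around each vertex and a band along each edge. Cut each band across its middle, and let $R_v$ be the disc at $v$ together with the adjacent half of every band at $v$. The components of the closure of the complement of the neighborhood are further regions. Two regions $R_u,R_v$ touch along the cut in the band of the edge $uv$. An end of such a cut lies in $R_u$, $R_v$ and one complementary region, and every other point lies in at most two regions.
\end{proof}

For $k=3$ we have $H_3(g)=\frac12(7+\sqrt{1+48g})\ge7$, the larger root of $(x-3)(x-4)=12g$. So $n=\lfloor H_3(g)\rfloor$ satisfies $(n-3)(n-4)\le12g$, and Lemma~\ref{lem:thicken} gives $\chi(\mathcal B_{3,g})\ge n>H_3(g)-1$. This proves Theorem~\ref{thm:main} for $k=3$ with $c_3=1$.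

\section{Systems of faces}\label{sec:systems}

We now relax the notion of an ideal decomposition. In an ideal decomposition with oriented polygons, an edge $xy$ is shared by two polygons, one traversing it from $x$ to $y$ and one from $y$ to $x$, while a diagonal belongs to one polygon. Counting ordered pairs treats both cases at once. In this section $k\ge3$.

A \emph{face} on a finite set $V$ is a cyclic sequence $(x_1,\dots,x_k)$ of distinct elements of $V$. Its \emph{steps} are the pairs $x_i\to x_{i+1}$ (indices modulo $k$); we call $x_{i+1}$ the successor and $x_{i-1}$ the predecessor of $x_i$. The face \emph{covers} all ordered pairs $(x_i,x_j)$ with $i\ne j$ except the reversed steps $(x_{i+1},x_i)$. So it covers $k(k-2)$ ordered pairs: each step in its own direction, and each \emph{diagonal} (pair of nonconsecutive vertices) in both directions. A \emph{system} on $V$ is a set of faces that covers each ordered pair at most once. We write $U$ for the number of uncovered ordered pairs of distinct elements of $V$.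

A system tells us how to glue its faces. Suppose that a face $f$ has the step $x\to y$ and that $(y,x)$ is covered by a face $f'$. Then $f'\ne f$, and $y\to x$ is a step of $f'$: if it were a diagonal of $f'$, both $f$ and $f'$ would cover $(x,y)$. So $f$ and $f'$ can be glued along $xy$. What remains uncontrolled is the behavior at a vertex: the faces containing $v$ may form several fans instead of one disc. A \emph{corner} at $v$ is a face containing $v$. If $f$ is a corner at $v$ in which $v$ has successor $y$, and $(y,v)$ is covered, let $\psi_v(f)$ be the face with the step $y\to v$. This partial map on the corners at $v$ is injective, since $\psi_v(f)$ determines $y$ as the predecessor of $v$, and only one face has the step $v\to y$. Hence the \emph{orbits} of $\psi_v$ (the classes of the equivalence relation generated by $f\sim\psi_v(f)$) are chains or cycles. Let $t_v$ be their number, and $T=\sum_{v}t_v$.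

\begin{example}\label{ex:torus}
Let $k=4$, $V=\mathbb Z_3^2$, and take the nine faces $f_y=y+\bigl((0,0),(1,0),(1,1),(0,1)\bigr)$. The steps have differences $\pm(1,0),\pm(0,1)$ and the diagonals $\pm(1,1),\pm(1,-1)$. These are the eight nonzero elements of $V$, so every ordered pair is covered once and $U=0$. At the vertex $0$, the successor in $f_{(0,0)}$ is $(1,0)$, the step $(1,0)\to0$ lies in $f_{(0,-1)}$, and continuing we get the cycle $f_{(0,0)},f_{(0,-1)},f_{(-1,-1)},f_{(-1,0)}$. Thus $t_v=1$ for all $v$ and $T=9$. This is the ideal decomposition behind the $3\times3$ map on the torus.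
\end{example}

In general, $U$ and $T$ measure the distance from the ideal: each pair that shares no face, and each additional orbit at a vertex, can be repaired with one tube.

\begin{lemma}\label{lem:surface}
If there is a system on $N\ge2$ vertices, then for every integer $g\ge\frac{N^2}{4k}+U+T+1$ the class $\mathcal B_{k,g}$ contains a tame map with $N$ pairwise touching regions.
\end{lemma}

\begin{proof}
Let $F$ be the number of faces; $Fk(k-2)\le N^2$ because the faces cover disjoint sets of pairs. If $F=0$, let $\Sigma'$ be a sphere consisting of one unlabeled region and go to the third paragraph. Otherwise take disjoint oriented $k$-gons, one for each face, with corners labeled by the vertices of the face, and glue the side $x\to y$ to the side $y\to x$, matching labels, whenever both occur. Gluing the side $v\to y$ of $f$ identifies the corner of $f$ at $v$ with that of $\psi_v(f)$, so the corners that meet at a vertex of the glued space form one orbit: a cycle gives an interior point and a chain gives a boundary point. We obtain a compact oriented surface $\Sigma$, possibly disconnected and with boundary, with $T$ vertices, each labeled by an element of $V$. If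 a side $x\to y$ is not glued, then $(y,x)$ is not a step and hence is uncovered; so the number $E_\partial$ of boundary edges is at most $U$. The number of edges is $E=(kF+E_\partial)/2$. Capping each boundary circle with a disc gives a closed oriented surface $\Sigma'$ of Euler characteristic at least $T-E+F$.

Cut each polygon into $k$ quadrilaterals by joining its center to the midpoints of its sides, and let $D_p$ be the union of the quadrilaterals at a vertex $p$ of $\Sigma$, labeled like $p$. The labels in a polygon are distinct, so these quadrilaterals lie in different polygons, and each edge at $p$ has only one end at $p$. Hence they meet only along the half-edges at $p$, and $D_p$ is a closed disc. If $p\ne p'$ and $D_p$ meets $D_{p'}$, then $p,p'$ are corners of one polygon, so their labels differ. Let the caps be unlabeled regions. At the center of a polygon $k$ of these pieces meet, at the midpoint of a boundary edge three, and at every other point at most two.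

For each $v$ with $t_v=0$, choose a small disc in the interior of some piece, all these discs disjoint, and make it a new piece labeled $v$. Now attach tubes; each time we remove two small open discs from the interiors of pieces and glue in a cylinder so that the orientation extends.
\begin{itemize}
\item For each $v$ with $t_v\ge1$, use $t_v-1$ tubes, belonging wholly to the label $v$, to join the $t_v$ discs labeled $v$ into one connected region $R_v$. For $t_v=0$, the region $R_v$ is the small disc.
\item For each pair $\{u,v\}$ contained in no face, attach a tube from $R_u$ to $R_v$, cut it along its middle circle, and give one half to $R_u$ and the other to $R_v$.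
\end{itemize}
A pair contained in no face accounts for two uncovered ordered pairs, so at most $T+U/2$ tubes are used. The regions $R_v$ touch pairwise, at a center or along a tube, and no point lies in more than $k$ regions. Every component of $\Sigma'$ contains a labeled piece, so the resulting closed orientable surface is connected. Each tube lowers the Euler characteristic by $2$. For $F>0$ the genus is therefore at most
\[
1-\tfrac12(T-E+F)+T+\tfrac U2\le1+\tfrac{(k-2)F}4+\tfrac U4+\tfrac T2+\tfrac U2\le\tfrac{N^2}{4k}+U+T+1,
\]
and for $F=0$ it is $U/2$. Handles added inside one region raise the genus to exactly $g$. All regions are compact connected surfaces, their boundaries are nonempty because the surface is connected and has at least two regions, and the boundaries consist of finitely many arcs and circles.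
\end{proof}

From now until Section~\ref{sec:strong}, except in the model of Section~\ref{sec:model}, we fix $k\ge4$, and all constants depend on $k$ only. The combinatorial core of the paper is the following.

\begin{theorem}\label{thm:system}
For $k\ge4$ there is a constant $\kappa$ such that for every $N\ge1$ there is a system on $N$ vertices with $U+T\le\kappa N$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $k\ge4$, assuming Theorem~\ref{thm:system}]
Put $\kappa'=\kappa+1$, and let $N\ge0$ be the largest integer with $\frac{N^2}{4k}+\kappa'N\le g$. Then $\chi(\mathcal B_{k,g})\ge N$, by Lemma~\ref{lem:surface} if $N\ge2$ and trivially otherwise. By maximality, $N+1$ exceeds the positive root of $x^2+4k\kappa'x-4kg$, which is $-2k\kappa'+\sqrt{4k^2\kappa'^2+4kg}\ge2\sqrt{kg}-2k\kappa'$. On the other hand,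
\begin{equation}\label{eq:Hbound}
H_k(g)\le k+\tfrac12+\tfrac12\sqrt{4k^2+16kg}\le2\sqrt{kg}+2k+\tfrac12 .
\end{equation}
So $c_k=2k+2+2k\kappa'$ works.
\end{proof}

We shall not build the system of Theorem~\ref{thm:system} in one step. It suffices to leave a hole on at most half of the vertices and to fill it recursively, since the costs then form a geometric series.

\begin{proposition}\label{prop:hole}
There are constants $\kappa_0,N_0$ such that for every $N\ge N_0$ there are a system on a set $V$ with $|V|=N$ and a subset $W\subset V$ with $|W|\le N/2$ such that every face has at most one vertex in $W$ and $U'+T\le\kappa_0N$, where $U'$ is the number of uncovered ordered pairs that do not lie inside $W$.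
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:system}, assuming Proposition~\ref{prop:hole}]
Let $a(N)$ be the minimum of $U+T$ over systems on $N$ vertices, with $a(0)=0$, and let $\kappa=\max(N_0,2\kappa_0)$. For $N<N_0$ the empty system gives $a(N)\le N_0N$. For $N\ge N_0$, add to the \emph{outer} faces given by Proposition~\ref{prop:hole} the \emph{inner} faces of an optimal system on $W$. Outer faces cover no pair inside $W$ and inner faces cover only such pairs, so the union is a system. For $v\notin W$ the map $\psi_v$ does not change. At $w\in W$, the successor of $w$ lies outside $W$ in an outer corner and inside $W$ in an inner corner, so $\psi_w$ acts on outer and on inner corners as it did in the two separate systems. Hence $a(N)\le\kappa_0N+a(|W|)\le\kappa_0N+\kappa N/2\le\kappa N$ by induction on $N$.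
\end{proof}

\section{A model: the twisted pillow}\label{sec:model}

A system with few uncovered pairs has about $N^2/(k(k-2))$ faces and about $N/(k-2)$ corners at a vertex, and these corners must form only boundedly many orbits on average. The following model, with $k=3$, shows how a multiplicative group produces long orbits.

The \emph{pillow} consists of two triangles $\beta=(x_1,x_2,x_3)$ and $\bar\beta=(x_3,x_2,x_1)$, glued along the three edges $x_{r-1}x_r$ ($r=1,2,3$, with $x_0=x_3$). Let $q\ge4$ be a prime power. Choose $A_r,w_r\in\mathbb F_q^*$ with $\sum A_r=0$ and $\sum w_rA_r=0$, and give the vertices positions $b$ on $\beta$ and $\bar b$ on $\bar\beta$ with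
\[
b(x_r)-b(x_{r-1})=A_r,\qquad\bar b(x_r)-\bar b(x_{r-1})=w_rA_r .
\]
On $V=\mathbb F_q\times\{1,2,3\}$ take, for each \emph{scale} $c\in\mathbb F_q^*$ and each translation $y\in\mathbb F_q$, the copy of $\beta$ with $x_r$ replaced by $(y+c\,b(x_r),r)$ and the copy of $\bar\beta$ with $x_r$ replaced by $(y+c\,\bar b(x_r),r)$. For $z\ne z'$, the pair $\bigl((z,r-1),(z',r)\bigr)$ is covered only by the copy of $\beta$ with $c=(z'-z)/A_r$, and $\bigl((z,r),(z',r-1)\bigr)$ only by the copy of $\bar\beta$ with $c=(z-z')/(w_rA_r)$. So we have a system, and the reverse of every step is a step.

At the vertex $(0,r)$ there is one corner $(\beta;c)$ and one corner $(\bar\beta;c)$ for each scale $c$. In $(\beta;c)$ the successor lies at $cA_{r+1}$. The copy of $\bar\beta$ that contains the reversed step has scale $c'$ with $c'w_{r+1}A_{r+1}=cA_{r+1}$. In $(\bar\beta;c')$ the successor lies at $-c'w_rA_r$, and the copy of $\beta$ that contains the reversed step has scale $c''$ with $c''A_r=c'w_r A_r$. Thus $\psi^2$ multiplies the scale by $w_r/w_{r+1}$ (with $w_4=w_1$).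

If all $w_r=1$, then $\psi^2$ is the identity: each vertex has $q-1$ orbits, the glued surface is a union of small spheres, and $T=3q(q-1)$ is quadratic in $N=3q$. Now let $\rho$ generate $\mathbb F_q^*$ and put $w_r=\rho^r$, three distinct elements, and $(A_1,A_2,A_3)=(w_3-w_2,\,w_1-w_3,\,w_2-w_1)$; both sums vanish. The covered pairs are the same as before, but the multipliers are $\rho^{-1},\rho^{-1},\rho^2$. For $q=5$, $\rho=2$ we have $w=(2,4,3)$, and at $(0,1)$ the scale is multiplied alternately by $1/4=4$ and by $2$:
\[
(\beta;1),(\bar\beta;4),(\beta;3),(\bar\beta;2),(\beta;4),(\bar\beta;1),(\beta;2),(\bar\beta;3),(\beta;1).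
\]
All eight corners form one cycle. In general $t_v=1$ at the vertices $(z,1)$ and $(z,2)$, and $t_v=\gcd(2,q-1)$ at $(z,3)$, so $T\le4q$. The twist by $w_r$ has made $T$ linear, and the third multiplier shows that the order of the group of scales should be coprime to the exponents that occur.

The model falls short of Proposition~\ref{prop:hole} in three ways, and each calls for one ingredient.

\emph{Covering all pairs.} Pairs with equal second coordinate are not covered, and for $k\ge4$ the two diagonals of $\beta$ and $\bar\beta$ on the same two vertices would cover the same pairs twice. We shall restrict the scales to a subgroup $C$ of bounded index $e$, use many copies of a basic spherical piece with all possible assignments of second coordinates (\emph{types}), and force each difference into a prescribed coset of $C$. Weil's bound makes this possible (Lemma~\ref{lem:forms}).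

\emph{Reaching every $N$.} With $m$ types we get $N=qm$ vertices for primes $q$ in a progression. An added isolated vertex costs about $2N$ uncovered pairs, so we can afford only boundedly many of them, whereas the prime number theorem only places $qm$ within $\eta N$ of $N$. We therefore need to insert up to $\eta N$ new vertices, each joined to all old vertices, at bounded cost per new vertex. They form the hole $W$. At each scale $c$ in a chosen set $S\subseteq C$ we replace certain faces by faces that cover the same old pairs and, in addition, pass through a fixed number of new vertices. The replacement is a switch between transversal designs of orders $n$ and $n+1$ (Sections~\ref{sec:td} and~\ref{sec:roles}).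

\emph{Keeping the orbits long after the switch.} The faces that are switched share their vertices, which imposes constraints that a pillow cannot satisfy (Remark~\ref{rem:pillow}). A larger spherical piece, the bead of Section~\ref{sec:beads}, has enough free parameters.

\section{Three tools}\label{sec:tools}

Indices $i,j,s$ lie in $\mathbb Z_k$, and $[n]=\{1,\dots,n\}$.

\subsection{Linear forms in prescribed classes}

Let $q$ be a prime and $e\ge2$ a divisor of $q-1$. The cyclic group $\mathbb F_q^*$ has a unique subgroup $C$ of index $e$; its cosets are called \emph{classes}. There is a character $\xi\colon\mathbb F_q^*\to\mathbb C^*$ of order $e$ with kernel $C$; it is constant on classes, and we put $\xi(0)=0$. For $x\in\mathbb F_q^*$ and a class $K$, the sum $\frac1e\sum_{a=0}^{e-1}\bigl(\xi(x)\overline{\xi(K)}\bigr)^a$ is $1$ if $x\in K$ and $0$ otherwise. Weil's bound \cite[Theorem~5.41]{LN} states: if $f\in\mathbb F_q[\tau]$ is monic of positive degree, is not an $e$-th power of a polynomial, and has $d$ distinct roots in its splitting field, then $\bigl|\sum_{\tau\in\mathbb F_q}\xi(f(\tau))\bigr|\le(d-1)\sqrt q$.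

\begin{lemma}\label{lem:forms}
Given $e\ge2$, $h\ge1$, $h'\ge0$, there is $q_0$ such that the following holds for all primes $q>q_0$ with $e\mid q-1$. Let $L_1,\dots,L_h$ be nonzero, pairwise nonproportional linear forms and $L'_1,\dots,L'_{h'}$ nonzero linear forms on a finite-dimensional $\mathbb F_q$-vector space $\mathcal V$, and let $K_1,\dots,K_h$ be classes. Then some $x\in\mathcal V$ satisfies $L_i(x)\in K_i$ for all $i$ and $L'_j(x)\ne0$ for all $j$.
\end{lemma}

\begin{proof}
We restrict to a generic line. The polynomial
\[
\prod_iL_i(v)\prod_jL'_j(v)\prod_{i<j}\bigl(L_i(u)L_j(v)-L_j(u)L_i(v)\bigr)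
\]
on $\mathcal V^2$ is a product of nonzero polynomials; for the last factors, choose $u,v$ with $L_i(u)=L_j(v)=1$ and $L_j(u)=0$, which is possible as $L_i,L_j$ are linearly independent. Its degree is $h^2+h'$. A nonzero polynomial of degree less than $q$ does not vanish at all $\mathbb F_q$-points, so for $q>h^2+h'$ it is nonzero at some $(u,v)$. Then $L_i(u+\tau v)=L_i(v)(\tau+\theta_i)$, and the elements $\theta_i=L_i(u)/L_i(v)$ are distinct.

Let $\Theta=\{-\theta_1,\dots,-\theta_h\}$. Multiplying the indicator sums, the number of $\tau\notin\Theta$ with $L_i(u+\tau v)\in K_i$ for all $i$ is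
\[
e^{-h}\sum_{0\le a_1,\dots,a_h<e}\zeta_a\sum_{\tau\notin\Theta}\prod_i\xi(\tau+\theta_i)^{a_i},\qquad\zeta_a=\prod_i\bigl(\xi(L_i(v))\overline{\xi(K_i)}\bigr)^{a_i},\quad|\zeta_a|=1 .
\]
The tuple $a=0$ contributes $e^{-h}(q-h)$. For $a\ne0$ the inner sum is $\sum_{\tau\notin\Theta}\xi(f_a(\tau))$ with $f_a=\prod_i(\tau+\theta_i)^{a_i}$. As the $\theta_i$ are distinct and $a_i<e$, the polynomial $f_a$ is not an $e$-th power, so the inner sum is at most $(h-1)\sqrt q+h$ in absolute value. There are fewer than $e^h$ such tuples, so at least $e^{-h}(q-h)-(h-1)\sqrt q-h$ values of $\tau$ satisfy the class conditions. Since $L'_j(v)\ne0$, each $L'_j$ vanishes for one $\tau$ only. For large $q$ the count exceeds $h'$.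
\end{proof}

Nonproportionality cannot be dropped: if $L_2=aL_1$, the class of $L_1(x)$ determines that of $L_2(x)$.

\subsection{Transversal designs}\label{sec:td}

A \emph{transversal design} $\mathrm{TD}(k,n)$ on an $n$-element set $A$ is a set of maps $\ell\colon\mathbb Z_k\to A$, called \emph{lines}, such that for all $i\ne j$ and $a,a'\in A$ exactly one line has $\ell(i)=a$ and $\ell(j)=a'$. It has $n^2$ lines, and two distinct lines agree in at most one coordinate. If $n\ge k$ is a prime power, choose distinct $c_i\in\mathbb F_n$; the maps $\ell_{x,y}(i)=y+xc_i$ form a $\mathrm{TD}(k,n)$, because two values determine $(x,y)$. Given a $\mathrm{TD}(k,n_1)$ and a $\mathrm{TD}(k,n_2)$, the maps $i\mapsto(\ell_1(i),\ell_2(i))$ form a $\mathrm{TD}(k,n_1n_2)$. So a $\mathrm{TD}(k,n)$ exists whenever all maximal prime-power factors of $n$ are at least $k$.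

Choose $\alpha$ with $2^\alpha\ge k$ and, by the Chinese remainder theorem, $n\ge 1$ with $n\equiv2^\alpha\pmod{2^{\alpha+1}}$ and $n\equiv1\pmod p$ for all odd primes $p<k$. The $2$-part of $n$ is $2^\alpha$, the number $n+1$ is odd, and no odd prime $p<k$ divides $n\equiv1$ or $n+1\equiv2\pmod p$. Hence both a $\mathrm{TD}(k,n)$ and a $\mathrm{TD}(k,n+1)$ exist. Fix this $n$ and a $\mathrm{TD}(k,n)$ on $[n]$, called $X$. Take a $\mathrm{TD}(k,n+1)$ on $[n]\cup\{\infty\}$, permute the symbols in each coordinate so that the constant map $\infty$ is a line, and let $X^*$ be the set of the other lines. Then: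
\begin{itemize}
\item[(X1)] each $\ell\in X^*$ takes the value $\infty$ at most once;
\item[(X2)] for $i\ne j$ and $a\in[n]$, exactly one $\ell\in X^*$ has $\ell(j)=\infty$ and $\ell(i)=a$;
\item[(X3)] for $i\ne i'$ and $a,a'\in[n]$, exactly one $\ell\in X^*$ has $\ell(i)=a$ and $\ell(i')=a'$.
\end{itemize}
By (X3), $X$ and $X^*$ join the same pairs of finite symbols, each once, while $X^*$ has vacant places, marked $\infty$, for new vertices.

\subsection{Roles of the new vertices}\label{sec:roles}

A line will give a face whose $i$-th vertex carries the symbol $\ell(i)$. Suppose that a new vertex is put into all places marked $\infty$ of one copy of $X^*$. By (X2) it meets the symbol $a$ in position $i$ once for each $j\ne i$. For $j=i-1$ the face covers only the pair from the new vertex to the old one, for $j=i+1$ only the opposite pair, and for the other $k-3$ values of $j$ both pairs. So each direction is covered $k-2$ times instead of once. The remedy is to split position $i$ into $k-2$ kinds, to use many copies of the design, and to let a new vertex occupy the position $j$ in a copy that depends on $j$, in such a way that $j=i-1$ and $j=i+1$ serve one kind and each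 other $j$ serves a kind of its own.

For each $i$ fix a surjection $e_i\colon\mathbb Z_k\setminus\{i\}\to\mathbb Z_{k-2}$ whose only coincidence is $e_i(i-1)=e_i(i+1)$, and put $e_i(i)=0$. Let $\Gamma$ be the group $\mathbb Z_{k-2}^{\,k}\times\mathbb Z_k$; for $\gamma\in\Gamma$ and $i\in\mathbb Z_k$ let $\gamma_i\in\mathbb Z_{k-2}$ be the $i$-th coordinate of the first factor. Put $\varepsilon_j=\bigl((e_i(j))_{i\in\mathbb Z_k},\,j\bigr)\in\Gamma$. The elements $\varepsilon_j$ are distinct because of the last coordinate, and $(\omega+\varepsilon_j)_i=\omega_i+e_i(j)$. Therefore:
\begin{itemize}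
\item[(R)] For $\omega\in\Gamma$ and $i\in\mathbb Z_k$, the map $j\mapsto(\omega+\varepsilon_j)_i$ on $\mathbb Z_k\setminus\{i\}$ is onto $\mathbb Z_{k-2}$. It takes one value $d^*(\omega,i)$ exactly at $j=i-1$ and $j=i+1$, and every other value exactly once.
\end{itemize}
The copies of the design will be indexed by $\gamma\in\Gamma$, and a new vertex with index $\omega\in\Gamma$ will occupy position $j$ in the copy $\omega+\varepsilon_j$. The set of \emph{types} is $\mathcal T=\mathbb Z_k\times\mathbb Z_{k-2}\times[n]$, and $m=|\mathcal T|$. A \emph{label} is a triple $(\gamma,i,a)\in\Gamma\times\mathbb Z_k\times[n]$, and its type is $(i,\gamma_i,a)$.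

\section{Beads}\label{sec:beads}

\subsection{The bead and its items}

The \emph{bead} has the vertex set $\mathsf B=\{v_s\}\cup\{x_{s,r}:1\le r\le k-2\}$, $s\in\mathbb Z_k$. Put $x_{s,0}=v_s$ and $x_{s,k-1}=v_{s+1}$. It has $2k+2$ \emph{blocks}, which are faces on $\mathsf B$:
\[
\lambda=(v_0,v_1,\dots,v_{k-1}),\qquad\beta_s=(x_{s,0},x_{s,1},\dots,x_{s,k-1}),
\]
and the reversed sequences $\bar\lambda$ and $\bar\beta_s$. The steps of the blocks are paired into \emph{edges}, each step with a reversed step (Figure~\ref{fig:bead}):
\begin{itemize}
\item the edge $\mathrm D_s$ pairs $v_s\to v_{s+1}$ in $\lambda$ with $v_{s+1}\to v_s$ in $\beta_s$;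
\item the edge $\bar{\mathrm D}_s$ pairs $v_s\to v_{s+1}$ in $\bar\beta_s$ with $v_{s+1}\to v_s$ in $\bar\lambda$;
\item the edge $\mathrm A_{s,r}$ ($1\le r\le k-1$) pairs $x_{s,r-1}\to x_{s,r}$ in $\beta_s$ with $x_{s,r}\to x_{s,r-1}$ in $\bar\beta_s$.
\end{itemize}
An \emph{arc} is an ordered pair covered by a block, remembered together with the block. An \emph{item} is an edge, or a diagonal of one block. Each item has two distinct ends $x,x'$ and consists of two arcs, one from $x$ to $x'$ and one from $x'$ to $x$, and every arc belongs to exactly one item. There are $(2k+2)k(k-2)$ arcs, hence $I=k(k+1)(k-2)$ items.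

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\foreach \s in {0,1,2,3}{
\begin{scope}[rotate={90*\s}]
\draw (-1,-1) -- (1,-1);
\draw[very thick] (-1,-1) -- (-0.6,-2.4) -- (0.6,-2.4) -- (1,-1);
\fill (-1,-1) circle (2pt) (-0.6,-2.4) circle (2pt) (0.6,-2.4) circle (2pt);
\node at (0,-1.7) {$\beta_{\s}$};
\node at (-1.32,-1.32) {$v_{\s}$};
\node at (-0.85,-2.85) {$x_{\s,1}$};
\node at (0.85,-2.85) {$x_{\s,2}$};
\end{scope}}
\node at (0,0) {$\lambda$};
\end{tikzpicture}
\caption{One half of the bead for $k=4$: the block $\lambda$ and the blocks $\beta_s$, all read counterclockwise. The thin edges are the $\mathrm D_s$. The other half, formed by $\bar\lambda$ and the $\bar\beta_s$, is a mirror copy of this disc, glued to it along the thick edges $\mathrm A_{s,r}$, so that the bead is a sphere.}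
\label{fig:bead}
\end{figure}

\subsection{The field and the positions}

Put $M=|\Gamma|\,n^2$ and $e=2MI\,m^{|\mathsf B|-2}$; the choice of $e$ is explained in Section~\ref{sec:classes}. Let $q>1+e$ be a prime with $q\equiv1+e\pmod{e^2}$, and let $C\le\mathbb F_q^*$ be the subgroup of index $e$. Then $|C|=(q-1)/e\equiv1\pmod e$ and $|C|>1$. Since $2(k-2)$ divides $e$, the order $|C|$ is odd and coprime to $k-2$. Hence $-1\notin C$, and if $\rho$ is a generator of $C$, then $\rho\ne1$ and $\rho^{k-2}$ also generates $C$. Put $w_r=\rho^r$ for $1\le r\le k-1$, so that $w_r\in C$ and $w_r\ne w_{r+1}$.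

For variables $A_{s,r}$ ($s\in\mathbb Z_k$, $1\le r\le k-1$) put
\[
D_s=\sum_rA_{s,r},\qquad\bar D_s=\sum_rw_rA_{s,r},\qquad\bar D=\sum_s\bar D_s .
\]
The forms $D_0,\dots,D_{k-1},\bar D$ are linearly independent: a relation $\sum_s\mu_sD_s+\nu\bar D=0$ says $\mu_s+\nu w_r=0$ for all $s,r$, which forces $\nu=0$ because $w_1\ne w_2$, and then all $\mu_s=0$. Given values $A_{s,r}\in\mathbb F_q$ with $\sum_sD_s=0$ and $\bar D=0$, each block gets its own \emph{position function} $b$, determined up to translation by
\[
\begin{array}{ll}
\lambda:\ b(v_{s+1})-b(v_s)=D_s, & \bar\lambda:\ b(v_{s+1})-b(v_s)=\bar D_s,\\[2pt]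
\beta_s:\ b(x_{s,r})-b(x_{s,r-1})=A_{s,r},\qquad & \bar\beta_s:\ b(x_{s,r})-b(x_{s,r-1})=w_rA_{s,r}.
\end{array}
\]
The two constraints make this consistent on $\lambda$ and $\bar\lambda$. The \emph{difference} of an arc $(x,x')$ is $b(x')-b(x)$, computed in its block. To each item $\iota$ we attach a form $L_\iota$ in the variables $A_{s,r}$. For each pair of nonconsecutive vertices $v_a,v_{a'}$, choose one of the two cyclic intervals $\{a,\dots,a'-1\}$, $\{a',\dots,a-1\}$ of $\mathbb Z_k$, of size at most $k/2$. The two intervals of a pair are complementary and each determines the pair, so the chosen intervals are distinct for distinct pairs, no two of them are complementary, and their sizes lie between $2$ and $k/2$. The forms are: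
\begin{enumerate}
\item $A_{s,r}$ for the edge $\mathrm A_{s,r}$;
\item $\sum_{r<r''\le r'}A_{s,r''}$ and $\sum_{r<r''\le r'}w_{r''}A_{s,r''}$ for the diagonal $x_{s,r}x_{s,r'}$ of $\beta_s$ and of $\bar\beta_s$, where $2\le r'-r\le k-2$;
\item $D_s$ and $\bar D_s$ for the edges $\mathrm D_s$ and $\bar{\mathrm D}_s$;
\item $\sum_{s\in J}D_s$ and $\sum_{s\in J}\bar D_s$ for the diagonal of $\lambda$ and of $\bar\lambda$ with chosen interval $J$.
\end{enumerate}
The two arcs of $\mathrm A_{s,r}$ have differences $A_{s,r}$ and $-w_rA_{s,r}$, and the two arcs of any other item have differences $L_\iota$ and $-L_\iota$. Since $w_r\in C$, in all cases, if $L_\iota$ lies in a class $K$, then one arc of $\iota$ has its difference in $K$ and the opposite arc in $-K$.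

\subsection{The collection of beads and its parameter space}

A \emph{typed bead} is a copy of the bead with a map $\theta\colon\mathsf B\to\mathcal T$. Let $\mathfrak B$ be the collection of typed beads in which every map $\theta$ occurs exactly $M$ times. For each $(\gamma,\ell)\in\Gamma\times X$ we designate a member of $\mathfrak B$ as the \emph{gadget bead} $(\gamma,\ell)$, with $\theta(v_s)=(s,\gamma_s,\ell(s))$, the type of the label $(\gamma,s,\ell(s))$, and with all $\theta(x_{s,r})$ equal to one fixed type. As $M=|\Gamma\times X|$, the designated members can be taken distinct. The other members are \emph{ordinary}.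

Each ordinary bead has its own variables $A_{s,r}$, subject to $\sum_sD_s=0$ and $\bar D=0$. The gadget beads with the same $\gamma$ are coupled, because their blocks $\lambda$ are to be rearranged along the lines of $X^*$, and for this a label must have the same position in all lines through it. So for each $\gamma$ we take variables $b_{\gamma,i,a}$, one for each label, and variables $A^\ell_{s,r}$ for each $\ell\in X$, with the forms $D^\ell_s,\bar D^\ell$ defined as above, subject to
\begin{equation}\label{eq:gadget}
D^\ell_s=b_{\gamma,s+1,\ell(s+1)}-b_{\gamma,s,\ell(s)}\quad(s\in\mathbb Z_k),\qquad\bar D^\ell=0\qquad(\ell\in X).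
\end{equation}
These equations imply $\sum_sD^\ell_s=0$, and $b(v_s)=b_{\gamma,s,\ell(s)}$ is a position function of the block $\lambda$ of the bead $(\gamma,\ell)$. Let $\mathcal V_\gamma$ be the solution space of \eqref{eq:gadget}, and let $\mathcal V$ be the direct sum of the spaces $\mathcal V_\gamma$ and the solution spaces of the ordinary beads. Since $D^\ell_0,\dots,D^\ell_{k-1},\bar D^\ell$ are independent, \eqref{eq:gadget} can be solved for the $A^\ell_{s,r}$ whatever the values of the $b_{\gamma,i,a}$. So the $b_{\gamma,i,a}$ are linearly independent forms on $\mathcal V$.

\begin{remark}\label{rem:pillow}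
This freedom is the reason for the blocks $\beta_s$. Suppose that $\lambda$ were glued directly to $\bar\lambda$, as in a pillow, with differences $D_s$ and $w_sD_s$, where $w_{s-1}\ne w_s$ for all $s\in\mathbb Z_k$. Closing $\bar\lambda$ would require $\sum_s(w_{s-1}-w_s)b_{\gamma,s,\ell(s)}=0$ for all $\ell\in X$. Summing over the $n<q$ lines with $\ell(i)=a$ shows that $b_{\gamma,i,a}$ does not depend on $a$. All lines would then carry the same forms, and Lemma~\ref{lem:forms} could not prescribe their classes independently.
\end{remark}

\begin{lemma}\label{lem:indep}
The forms $L_\iota$, where $\iota$ runs over all items of all members of $\mathfrak B$, are nonzero and pairwise nonproportional on $\mathcal V$.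
\end{lemma}

\begin{proof}
We show for distinct items $\iota,\iota'$ belonging to the same summand of $\mathcal V$ that $\alpha L_\iota+\alpha'L_{\iota'}=0$ on that summand forces $\alpha=\alpha'=0$. With $\alpha'=0$ this shows that each form is nonzero, and nonzero forms on different summands are independent. We use that a form vanishes on the solution space of homogeneous linear equations exactly when it is a linear combination of the equations.

\emph{Two facts about free variables.} Let $\iota\ne\iota'$ be items of one bead, and regard the $A_{s,r}$ as free. The \emph{support} of a form is the set of $(s,r)$ with nonzero coefficient, and the $s$-th \emph{row} is $\{s\}\times\{1,\dots,k-1\}$.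

(a) $L_\iota$ and $L_{\iota'}$ are linearly independent. This is clear if the supports differ. The supports in the four kinds are a single point, a segment of a row of length between $2$ and $k-2$, a full row, and the union of the rows in a chosen interval $J$. So equal supports occur only for the unweighted and the weighted form in kind 2, 3 or 4. Their support contains some $(s,r)$ and $(s,r+1)$, where the coefficients are $1,1$ and $w_r\ne w_{r+1}$.

(b) If $\alpha L_\iota+\alpha'L_{\iota'}=\sum_s\mu_sD_s+\nu\bar D$, then $\nu=0$ and $\mu_{s}=0$ for some $s$. Each support meets one row or the rows of a chosen interval. Since $1+k/2<k$, and two chosen intervals have size at most $k/2$ and are not complementary, some row $s$ meets neither support. On it $\mu_s+\nu w_r=0$ for all $r$, so $\nu=0$ and $\mu_s=0$.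

\emph{An ordinary bead.} Vanishing on the solution space gives the relation in (b) with all $\mu_s$ equal, hence all zero. Then $\alpha=\alpha'=0$ by (a).

\emph{Gadget beads with the same $\gamma$.} Let $\iota$ belong to $(\gamma,\ell)$ and $\iota'$ to $(\gamma,\ell')$. Vanishing on $\mathcal V_\gamma$ means that, in free variables,
\begin{equation}\label{eq:comb}
\alpha L_\iota+\alpha'L_{\iota'}=\sum_{\ell''\in X}\Bigl(\sum_s\mu^{\ell''}_s\bigl(D^{\ell''}_s-b_{\gamma,s+1,\ell''(s+1)}+b_{\gamma,s,\ell''(s)}\bigr)+\nu^{\ell''}\bar D^{\ell''}\Bigr).
\end{equation}
For $\ell''\ne\ell,\ell'$ the variables $A^{\ell''}$ do not occur on the left, so all $\mu^{\ell''}_s$ and $\nu^{\ell''}$ vanish by independence.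

Let $\ell=\ell'$. The $k$ variables $b_{\gamma,s,\ell(s)}$ are distinct and have coefficients $\mu^\ell_s-\mu^\ell_{s-1}$ on the right and $0$ on the left. So all $\mu^\ell_s$ are equal, and we conclude as for an ordinary bead.

Let $\ell\ne\ell'$, and suppose $\alpha\ne0$, say. Comparing the $A^\ell$-terms and using (b) with only one nonzero coefficient, we get $\alpha L_\iota=\sum_s\mu^\ell_sD^\ell_s$. So the coefficients of $L_\iota$ are constant on each row. This excludes kinds 1 and 2, whose support is a nonempty proper subset of a row, and the weighted forms in kinds 3 and 4. Hence $L_\iota=\sum_{s\in J}D^\ell_s$ for a cyclic interval $J$ with $1\le|J|\le k/2$, and $\mu^\ell_s$ is $\alpha$ on $J$ and $0$ elsewhere. The $b$-terms that $\ell$ contributes to \eqref{eq:comb} telescope to $\alpha(b_x-b_y)$, where $x\ne y$ are labels on $\ell$, that is, of the form $(\gamma,s,\ell(s))$. In the same way $\ell'$ contributes $0$ if $\alpha'=0$, and $\alpha'(b_{x'}-b_{y'})$ with labels $x'\ne y'$ on $\ell'$ otherwise. The sum of the two contributions is $0$, which forces $\alpha'\ne0$ and $\{x,y\}=\{x',y'\}$. But distinct lines agree in at most one coordinate, a contradiction.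
\end{proof}

\subsection{The choice of classes and of the point}\label{sec:classes}

Fix an item of the bead, with ends $x,x'$. For types $t\ne t'$ there are $2m^{|\mathsf B|-2}$ maps $\theta$ with $\{\theta(x),\theta(x')\}=\{t,t'\}$, and there are $m^{|\mathsf B|-2}$ maps with $\theta(x)=\theta(x')=t$. Each map occurs $M$ times and there are $I$ items, so $\mathfrak B$ has exactly $e$ items with end types $t\ne t'$ and exactly $e/2$ items with both ends of type $t$. This is why all maps $\theta$ are used, and why $e$ has this value.

For each unordered pair of types $t\ne t'$, fix an order, match the $e$ items bijectively with the $e$ classes, and require that the arc from type $t$ to type $t'$ have its difference in the matched class $K$; the opposite arc then has its difference in $-K$. For each type $t$, note that $K\ne-K$ for all $K$ because $-1\notin C$, so the classes form $e/2$ pairs $\{K,-K\}$. Match the $e/2$ items bijectively with these pairs and require $L_\iota\in K$ for one chosen class $K$ of the pair. Each requirement prescribes the class of one form $L_\iota$. If all of them hold, then, since $K\mapsto-K$ permutes the classes: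
\begin{itemize}
\item[(K)] Every arc has a nonzero difference, and for all types $t,t'$, equal or not, and every class $K$, exactly one arc $(x,x')$ in $\mathfrak B$ has $\theta(x)=t$, $\theta(x')=t'$ and difference in $K$.
\end{itemize}

The orbits at the new vertices will be controlled additively, by translations, and for this we need some further forms to be nonzero. Let $X_\infty=\{(j,\ell)\in\mathbb Z_k\times X^*:\ell(j)=\infty\}$. By (X1) and (X2), $(j,\ell)\mapsto(j,\ell(j+1))$ and $(j,\ell)\mapsto(j,\ell(j-1))$ are bijections from $X_\infty$ to $\mathbb Z_k\times[n]$. So $|X_\infty|=kn$, and we obtain a permutation $\varphi$ of $X_\infty$ by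
\[
\varphi(j,\ell)=(j+2,\ell'),\qquad\ell'(j+2)=\infty,\quad\ell'(j+1)=\ell(j+1).
\]
For $\omega\in\Gamma$ and each cycle $Z$ of $\varphi$ put
\[
\Phi_{\omega,Z}=\sum_{(j,\ell)\in Z}\bigl(b_{\omega+\varepsilon_j,\,j+1,\,\ell(j+1)}-b_{\omega+\varepsilon_{j+2},\,j+1,\,\ell(j+1)}\bigr).
\]
A variable with positive sign has first two indices $(\omega+\varepsilon_j,j+1)$, and one with negative sign has $(\omega+\varepsilon_{j'},j'-1)$. Equality would require $j=j'$, as the $\varepsilon_j$ are distinct, and then $j+1=j-1$, which is false. The variables with positive sign are distinct because $(j,\ell(j+1))$ determines $(j,\ell)$. So each of them has coefficient $1$, and $\Phi_{\omega,Z}$ is a nonzero form on $\mathcal V$.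

The index $e$ and the numbers of forms $L_\iota$ and $\Phi_{\omega,Z}$ depend only on $k$. By Lemmas~\ref{lem:forms} and~\ref{lem:indep} there is $q_0=q_0(k)$ such that for $q>q_0$ we can fix a point of $\mathcal V$ at which (K) holds and all $\Phi_{\omega,Z}\ne0$. From now on all variables denote their values at this point, and each block has a fixed position function.

\section{The system with a hole}\label{sec:system}

Let $S\subseteq C$ be any subset. The vertex set is $V_0\cup W$ with $V_0=\mathbb F_q\times\mathcal T$ and $W=\Gamma\times S$. For a label $x=(\gamma,i,a)$, a scale $c\in C$ and $y\in\mathbb F_q$, write $x[c,y]=\bigl(y+c\,b_{\gamma,i,a},(i,\gamma_i,a)\bigr)\in V_0$. The faces are: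
\begin{itemize}
\item[(F1)] for every block of every member of $\mathfrak B$ except the blocks $\lambda$ of gadget beads, and all $c\in C$, $y\in\mathbb F_q$: the block with each vertex $x$ replaced by $(y+c\,b(x),\theta(x))$;
\item[(F2)] for $\gamma\in\Gamma$, $\ell\in X$, $c\in C\setminus S$, $y\in\mathbb F_q$: the face whose $i$-th vertex is $(\gamma,i,\ell(i))[c,y]$; this is the block $\lambda$ of the bead $(\gamma,\ell)$, placed as in (F1);
\item[(F3)] for $\gamma\in\Gamma$, $\ell\in X^*$, $c\in S$, $y\in\mathbb F_q$: the face whose $i$-th vertex is $(\gamma,i,\ell(i))[c,y]$ if $\ell(i)\ne\infty$ and $(\gamma-\varepsilon_i,c)\in W$ if $\ell(i)=\infty$.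
\end{itemize}
The vertices of each face are distinct: in (F1) any two vertices of a block form an arc in some order, so their positions differ by (K), and in (F2), (F3) different positions $i$ have different types. By (X1), each face has at most one vertex in $W$.

\subsection{Covering}

\begin{lemma}\label{lem:cover}
The faces \emph{(F1)--(F3)} form a system. The uncovered ordered pairs are the pairs inside $W$ and the $qm(m-1)$ pairs in $V_0$ with equal first coordinate. Moreover, let $u=(\omega,c)\in W$ and let $v\in V_0$ have type $(i,d,a)$ with $d=d^*(\omega,i)$. Then $u\to v$ is a step of the \emph{(F3)}-face at scale $c$ with $\gamma=\omega+\varepsilon_{i-1}$, $\ell(i-1)=\infty$, $\ell(i)=a$ that contains $v$, and $v\to u$ is a step of the one with $\gamma=\omega+\varepsilon_{i+1}$, $\ell(i+1)=\infty$, $\ell(i)=a$.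
\end{lemma}

\begin{proof}
We count coverings over the indexed family of faces; as no pair will be covered twice, different indices give different faces.

\emph{Pairs inside $V_0$.} First let $S=\emptyset$, so that the faces are the placed copies of all blocks in $\mathfrak B$. The copies of an arc $(x,x')$ with difference $\Delta\ne0$ are the pairs $\bigl((z,\theta(x)),(z',\theta(x'))\bigr)$ with $z'-z\in C\Delta$, each for exactly one $(c,y)$. By (K), a pair $\bigl((z,t),(z',t')\bigr)$ is covered exactly once if $z\ne z'$ and not at all if $z=z'$. Now let $S$ be arbitrary, and fix $\gamma$, $c$, $y$. A face given by a line covers the pair from position $i$ to position $i'$ exactly when $i'\ne i,i-1$. So the faces given by the lines of $X$ cover the pairs $\bigl((\gamma,i,a)[c,y],(\gamma,i',a')[c,y]\bigr)$ with $i'\ne i,i-1$, one line for each choice of $(i,a,i',a')$, and by (X3) the lines of $X^*$ do the same inside $V_0$. Replacing $X$ by $X^*$ at the scales in $S$ therefore changes neither the covered pairs inside $V_0$ nor their multiplicities.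

\emph{Pairs between $W$ and $V_0$.} Let $u=(\omega,c)$ and $v=(z,(i,d,a))$. A face containing $u$ is an (F3)-face at scale $c$ with $\ell(j)=\infty$ and $\gamma=\omega+\varepsilon_j$ for some $j$. It contains $v$ if and only if $i\ne j$, $(\omega+\varepsilon_j)_i=d$, $\ell(i)=a$ and $y=z-c\,b_{\gamma,i,a}$. By (X2) there is exactly one such face for each $j\ne i$ with $(\omega+\varepsilon_j)_i=d$. It covers $(u,v)$ unless $j=i+1$, and $(v,u)$ unless $j=i-1$. By (R), if $d\ne d^*(\omega,i)$, there is one such $j$ and $j\ne i\pm1$, so both pairs are covered once. If $d=d^*(\omega,i)$, then $j=i-1$ covers only $(u,v)$, as a step, and $j=i+1$ covers only $(v,u)$, as a step. No face has two vertices in $W$.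
\end{proof}

\subsection{Orbits at the old vertices}

\begin{lemma}\label{lem:old}
For every $v\in V_0$ we have $t_v\le|\mathfrak B|\,|\mathsf B|$.
\end{lemma}

\begin{proof}
Translating the first coordinate on $V_0$ and fixing $W$ preserves the system, so let $v=(0,t)$ and $\psi=\psi_v$. We assign each orbit to a pair (member of $\mathfrak B$, vertex $x$ with $\theta(x)=t$), at most one orbit to each pair.

\emph{Crossing an edge.} Fix such a pair. Each block through $x$ whose copies are faces has one copy at each scale $c$ with $x$ placed at $v$; denote this corner by $(\text{block};c)$. Let $x'$ be the successor of $x$, and consider the partner block of the edge $xx'$. Its copy with $x$ placed at $v$ and with the scale $c'$ that places $x'$ at the same vertex as before contains the reversed step. If that copy is a face, it is the image under $\psi$, because the reversed pair is covered only once. For $\mathrm D_s$ and $\bar{\mathrm D}_s$ both blocks have the same difference, so $c'=c$. For $\mathrm A_{s,r}$, passing from $\beta_s$ to $\bar\beta_s$ we need $cA_{s,r}=c'w_rA_{s,r}$, so $c'=c\rho^{-r}$; passing from $\bar\beta_s$ to $\beta_s$ we get $c'=c\rho^r$.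

\emph{The vertices $x_{s,r}$, $1\le r\le k-2$, of any bead.} The successor is $x_{s,r+1}$ in $\beta_s$ and $x_{s,r-1}$ in $\bar\beta_s$, so $\psi$ maps
\[
(\beta_s;c)\mapsto(\bar\beta_s;c\rho^{-r-1})\mapsto(\beta_s;c\rho^{-1}).
\]
As $\rho$ generates $C$, the $2|C|$ corners form one cycle.

\emph{The vertices $v_s$ of an ordinary bead.} Six blocks contain $v_s$, and the successors of $v_s$ in $\lambda,\beta_s,\bar\beta_s,\bar\lambda,\bar\beta_{s-1},\beta_{s-1}$ are $v_{s+1},x_{s,1},v_{s+1},v_{s-1},x_{s-1,k-2},v_{s-1}$. Hence
\begin{multline}\label{eq:six}
(\lambda;c)\xrightarrow{\mathrm D_s}(\beta_s;c)\xrightarrow{\mathrm A_{s,1}}(\bar\beta_s;c\rho^{-1})\xrightarrow{\bar{\mathrm D}_s}(\bar\lambda;c\rho^{-1})\xrightarrow{\bar{\mathrm D}_{s-1}}(\bar\beta_{s-1};c\rho^{-1})\\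
\xrightarrow{\mathrm A_{s-1,k-1}}(\beta_{s-1};c\rho^{k-2})\xrightarrow{\mathrm D_{s-1}}(\lambda;c\rho^{k-2}).
\end{multline}
As $\rho^{k-2}$ generates $C$, the $6|C|$ corners form one cycle.

\emph{The vertices $v_s$ of gadget beads.} The remaining corners at $v$ are the (F1)-corners at these vertices and all (F2)- and (F3)-corners. The difficulty is that at scales in $S$ the orbit may jump from one bead to another, so we track the scale only. A \emph{strand} is a triple $\sigma=(\gamma,\ell,s)$ with $\ell\in X$ such that the label $(\gamma,s,\ell(s))$ has type $t$; strands correspond to the pairs (gadget bead, $v_s$) with $\theta(v_s)=t$. For $c\in C$ let $y$ be such that $(\gamma,s,\ell(s))[c,y]=v$. The \emph{exit} $(\sigma,c)$ is the pair $\bigl(v,(\gamma,s+1,\ell(s+1))[c,y]\bigr)$, and the \emph{entry} $(\sigma,c)$ is the pair $\bigl((\gamma,s-1,\ell(s-1))[c,y],v\bigr)$. Each is a step of the (F2)-face of $\ell$ if $c\notin S$, and of the (F3)-face of the line of $X^*$ through the same two labels if $c\in S$. Conversely, two labels $(\gamma,s,a)$, $(\gamma,s+1,a')$ lie on a unique line of $X$, so in every (F2)- or (F3)-corner at $v$ the step leaving $v$ is an exit unless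 it leads into $W$. Call a corner an \emph{exit corner at scale $c$} if its step leaving $v$ is an exit $(\sigma,c)$.

We claim that $\psi$ leads from any exit corner at scale $c$ to an exit corner at scale $c'=c\rho^{k-2}$. The reverse of the exit $(\sigma,c)$ is a step of the corner $(\beta_s;c)$ of the bead $(\gamma,\ell)$. From there $\psi$ runs through the five (F1)-corners of this bead in \eqref{eq:six}, and the reverse of the step leaving $v$ in $(\beta_{s-1};c')$ is the entry $(\sigma,c')$. Let $f$ be the face containing this entry, an (F2)- or (F3)-face at scale $c'$. If the successor of $v$ in $f$ lies in $V_0$, then $f$ is an exit corner at scale $c'$. Otherwise $c'\in S$, the line $\ell'\in X^*$ of $f$ has $\ell'(s+1)=\infty$, and the successor is $u=(\omega,c')$ with $\gamma=\omega+\varepsilon_{s+1}$. Then $t=(s,\gamma_s,\ell(s))$ with $\gamma_s=(\omega+\varepsilon_{s+1})_s=d^*(\omega,s)$ by (R). By Lemma~\ref{lem:cover}, $\psi(f)$ is an (F3)-face at scale $c'$ whose line $\ell^*$ has $\ell^*(s-1)=\infty$. By (X1), $\ell^*(s+1)\ne\infty$, so $\psi(f)$ is an exit corner at scale $c'$. This proves the claim. The last argument used only that $f$ is an (F3)-corner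 with successor in $W$, so it also shows that every (F2)- or (F3)-corner at $v$ is an exit corner or is mapped to one.

Since $\rho^{k-2}$ generates $C$, every orbit containing an exit corner contains one at scale $1$, and there is at most one such corner for each strand. Finally, each (F1)-corner at the vertex $v_s$ of a gadget bead occurs in \eqref{eq:six} for a suitable $c$, so it lies in the orbit of the exit corner of $(\sigma,c)$. Thus the remaining corners form at most as many orbits as there are strands.
\end{proof}

\subsection{Orbits at the new vertices}

\begin{lemma}\label{lem:new}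
For every $u\in W$ we have $t_u\le kn$.
\end{lemma}

\begin{proof}
Let $u=(\omega,c)$. The corners at $u$ are indexed by $\bigl((j,\ell),y\bigr)\in X_\infty\times\mathbb F_q$: the (F3)-face with $\gamma=\omega+\varepsilon_j$, line $\ell$, scale $c$ and translation $y$. The successor of $u$ is $v=(\omega+\varepsilon_j,j+1,a)[c,y]$ with $a=\ell(j+1)$. Its type is $(i,d,a)$ with $i=j+1$ and $d=(\omega+\varepsilon_{i-1})_i=d^*(\omega,i)$. By Lemma~\ref{lem:cover} the step $v\to u$ lies in the face with $\gamma=\omega+\varepsilon_{j+2}$ and the line $\ell'$ with $\ell'(j+2)=\infty$, $\ell'(j+1)=a$; its translation $y'$ satisfies $y'+c\,b_{\omega+\varepsilon_{j+2},j+1,a}=y+c\,b_{\omega+\varepsilon_j,j+1,a}$. Hence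
\[
\psi_u\bigl((j,\ell),y\bigr)=\bigl(\varphi(j,\ell),\ y+c\,(b_{\omega+\varepsilon_j,\,j+1,\,a}-b_{\omega+\varepsilon_{j+2},\,j+1,\,a})\bigr).
\]
For a cycle $Z$ of $\varphi$, the map $\psi_u^{|Z|}$ fixes the first coordinate on $Z\times\mathbb F_q$ and adds $c\,\Phi_{\omega,Z}\ne0$ to the second. Since $q$ is prime, this translation is transitive on $\mathbb F_q$, so $Z\times\mathbb F_q$ is one orbit. Thus $t_u$ is the number of cycles of $\varphi$, at most $|X_\infty|=kn$.
\end{proof}

If $\Phi_{\omega,Z}$ were $0$, the set $Z\times\mathbb F_q$ would split into $q$ orbits, which is too many when $|S|$ is proportional to $q$.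

\subsection{Choosing $q$ and $S$}

\begin{proof}[Proof of Proposition~\ref{prop:hole}]
The prime number theorem in arithmetic progressions says that for coprime $a,D$ the number of primes up to $x$ that are congruent to $a$ modulo $D$ is asymptotic to $x/(|\mathbb Z_D^*|\log x)$. Consequently, for fixed $\eta>0$ and large $x$, the interval $[(1-\eta)x,x]$ contains such a prime. Let $\eta=\min\bigl(\frac12,\frac{|\Gamma|}{4me}\bigr)$. As $1+e$ and $e^2$ are coprime, for large $N$ there is a prime $q\equiv1+e\pmod{e^2}$ with $(1-\eta)\frac Nm\le q\le\frac Nm$ and $q>\max(q_0,1+e)$. From $q\ge N/(2m)$ we get $q-1\ge N/(4m)$ for $N\ge4m$, and therefore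
\[
0\le N-qm\le\eta N\le\frac{|\Gamma|}{e}\cdot\frac N{4m}\le\frac{|\Gamma|(q-1)}e=|\Gamma|\,|C| .
\]
Write $N-qm=|\Gamma|\,n_1+n_0$ with $0\le n_0<|\Gamma|$; then $0\le n_1\le|C|$. Choose $S\subseteq C$ with $|S|=n_1$, and take the system above together with $n_0$ further vertices that lie in no face and are not put into $W$. Then $|V|=N$ and $|W|=|\Gamma|n_1\le\eta N\le N/2$. By Lemma~\ref{lem:cover}, $U'\le qm(m-1)+2n_0N\le(m+2|\Gamma|)N$. By Lemmas~\ref{lem:old} and~\ref{lem:new}, $T\le|\mathfrak B||\mathsf B|\,qm+kn|W|\le(|\mathfrak B||\mathsf B|+kn)N$. So $\kappa_0=m+2|\Gamma|+|\mathfrak B||\mathsf B|+kn$ works.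
\end{proof}

This proves Theorem~\ref{thm:system} and, with Section~\ref{sec:three}, Theorem~\ref{thm:main}.

\section{Disc regions, the least genus, and nonorientable surfaces}\label{sec:strong}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $k\ge3$. Put $C'=\kappa+1$ for $k\ge4$, $C'=0$ for $k=3$, and $C_k=C'+1$.

\emph{Tame maps.} Let $N\ge2$ and $g\ge\frac{N^2}{4k}+C'N$. For $k\ge4$, Theorem~\ref{thm:system} and Lemma~\ref{lem:surface} give a tame map in $\mathcal B_{k,g}$ with $N$ pairwise touching regions. For $k=3$ and $N\ge3$ we have $(N-3)(N-4)\le N^2\le12g$, so $K_N$ embeds in the surface of genus $g$; the graph $K_2$ embeds in every surface; and Lemma~\ref{lem:thicken} applies.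

\emph{Discs.} Consider a tame map on any closed surface. By the classification of compact surfaces, a compact connected surface $R$ with nonempty boundary, orientable or not, is homeomorphic to a closed disc with finitely many disjoint bands $[0,1]\times[0,1]$ attached to its boundary along the sides $\{0,1\}\times[0,1]$. The segments $\{\frac12\}\times[0,1]$ are disjoint arcs with ends on $\partial R$, and cutting $R$ along them leaves a closed disc. So $R\setminus\partial R$ minus these arcs is an open disc whose closure is $R$. Do this in every region and add the arcs to the graph formed by the boundaries. The faces of the new graph are open discs, one for each region, and their closures are the old regions. Neither touching nor the number of regions at a point has changed.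

\emph{The least genus.} The construction gives $g_k(N)\le\frac{N^2}{4k}+C'N+1$. For the lower bound, let a map in $\mathcal B_{k,g}$ have $N$ pairwise touching regions. If $g>0$, then $N\le\chi(\mathcal B_{k,g})\le H_k(g)$ by \eqref{eq:upper}. For $2N\ge2k+1$ we may square $2N-2k-1\le\sqrt{4k^2-12k+16gk+1}$ and obtain $g\ge\frac{N^2-(2k+1)N+4k}{4k}$. If $g=0$, adding a handle inside a region gives a map in $\mathcal B_{k,1}$, so $N\le H_k(1)$. In this case, and in the case $2N<2k+1$, the number $N$ is bounded in terms of $k$, so $\frac{N^2}{4k}=O_k(N)$ and $g\ge0$ suffices. Hence $g_k(N)=\frac{N^2}{4k}+O_k(N)$.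

\emph{Nonorientable surfaces.} Let $g_0=\lceil\frac{N^2}{4k}+C'N\rceil$ and take a tame map of genus $g_0$ as above. Inserting $c\ge1$ crosscaps inside one region, that is, replacing $c$ small discs by M\"obius bands, gives a tame map with the same touching pattern on the nonorientable surface of Euler genus $2g_0+c$. This covers every Euler genus at least $2g_0+1$, and $2g_0+1\le\frac{N^2}{2k}+2C'N+3\le\frac{N^2}{2k}+2C_kN+1$. The step with the discs applies to these maps as well.
\end{proof}

\begin{remark}
Since $4k^2-12k+1>0$ for $k\ge3$, we have $H_k(g)\ge2\sqrt{kg}$. With \eqref{eq:upper}, \eqref{eq:Hbound} and Theorem~\ref{thm:main} this gives $\chi(\mathcal B_{k,g})=2\sqrt{kg}+O_k(1)$ for $g>0$.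
\end{remark}

\begin{thebibliography}{9}
\bibitem{LN} Lidl and Niederreiter, \emph{Finite Fields}.
\bibitem{tangencies} \emph{On Heawood-type problem for maps with tangencies},
\texttt{http://resources.krc.karelia.ru/math/doc/rufidim2014/Nenashev.pdf}.
\end{thebibliography}
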